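# Every $n$-to-one map on $\mathbb N^*$ is trivial under OCA and MA

## 1. Ultrafilters on $\mathbb N$, induced maps, and $n$-to-one maps

We write $\omega=\mathbb N$ and $k=\{0,\dots,k-1\}$. For $A,B\subseteq\mathbb N$, $A\subseteq^*B$ means that $A\setminus B$ is finite, and $A=^*B$ means that $A\,\triangle\,B$ is finite. "For almost all" means "for all but finitely many". All maps between spaces are continuous.

**Definition (the remainder).** Give $\mathbb N$ the discrete topology. The points of its Čech–Stone compactification $\beta\mathbb N$ are the ultrafilters on $\mathbb N$, with $m\in\mathbb N$ identified with the principal ultrafilter at $m$. The remainder is $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$, the space of nonprincipal ultrafilters. For $A\subseteq\mathbb N$ let $A^*=\{x\in\mathbb N^*:A\in x\}$.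

For example, if $A$ is the set of even numbers and $B$ the set of odd numbers, then $A^*$ and $B^*$ partition $\mathbb N^*$ into two clopen pieces, each homeomorphic to $\mathbb N^*$. If $A$ is finite, then $A^*=\emptyset$.

**Definition (induced map).** Every $h:\mathbb N\to\beta\mathbb N$ has a unique continuous extension $\tilde h:\beta\mathbb N\to\beta\mathbb N$. Concretely, $J\in\tilde h(x)$ iff $\{m:J\in h(m)\}\in x$. If $D\in x$ and $e:D\to\mathbb N$, the image ultrafilter is $e(x)=\{J:e^{-1}[J]\in x\}$. If $h$ agrees with $e$ on $D\in x$, then $\tilde h(x)=e(x)$.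

We use the following standard facts.

* **(F1)** The clopen subsets of $\mathbb N^*$ are exactly the sets $A^*$, and they form a base. $A^*\subseteq B^*$ iff $A\subseteq^*B$. $\mathbb N^*$ has no isolated points, since an infinite set splits into two infinite sets.
* **(F2)** If $e:D\to\mathbb N$ is finite-to-one, then $e(x)$ is nonprincipal for $x\in D^*$. If $e$ is injective, then $x\mapsto e(x)$ is a homeomorphism $D^*\to e[D]^*$. It is injective because if $A\in x$, $A\subseteq D$ and $A\notin x'$, then $e[A]\in e(x)\setminus e(x')$.
* **(F3)** If $D\in x$, then $\tilde h(x)\in\overline{h[D]}$.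
* **(F4)** The closure of a countable subset of $\mathbb N^*$ has empty interior in $\mathbb N^*$. Indeed an infinite $A$ contains uncountably many infinite, pairwise almost disjoint subsets (copy the nodes of $2^{<\omega}$ into $A$ and take branches). So $A^*$ contains uncountably many pairwise disjoint nonempty open sets, and a countable set cannot meet them all.
* **(F5)** A continuous map from a compact space to a Hausdorff space is closed. If it is bijective, it is a homeomorphism; if it is onto, it is a quotient map.
* **(F6)** If $\mathcal W$ is an ultrafilter on a set $I$ and $(y_i)_{i\in I}$ is a family in a compact Hausdorff space, there is a unique point $\lim_{\mathcal W}y_i$, all of whose neighborhoods contain $y_i$ for $\mathcal W$-almost all $i$. Continuous maps preserve these limits, and the limit stays in any closed set that contains $\mathcal W$-almost all $y_i$.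

**Definition (trivial map).** A map $f:\mathbb N^*\to\mathbb N^*$ is trivial if $f=\tilde h\restriction\mathbb N^*$ for some $h:\mathbb N\to\beta\mathbb N$.

**Example 1.** Let $h(m)=\lfloor m/2\rfloor$. By (F2), $\tilde h$ maps $\mathbb N^*$ into $\mathbb N^*$. With $e_0(j)=2j$ and $e_1(j)=2j+1$, each $v\in\mathbb N^*$ has the preimages $e_0(v)$ and $e_1(v)$, which differ because one contains the even numbers and the other does not. There are no others: $h$ is injective on the even numbers and on the odd numbers, so (F2) allows at most one preimage in each of the two pieces. Every fiber of $\tilde h\restriction\mathbb N^*$ has exactly two points.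

**Example 2.** Values outside $\mathbb N$ are allowed. Let $A_0,A_1,\dots$ be pairwise disjoint infinite sets, pick $u_m\in A_m^*$, and put $h(2m+1)=m$, $h(2m)=u_m$. On the remainder of the odd numbers, $\tilde h$ is a homeomorphism onto $\mathbb N^*$. Let $E$ be the set of even numbers. Then $\tilde h[E^*]\subseteq\overline{\{u_m:m\in\mathbb N\}}\subseteq\mathbb N^*$, a set with empty interior in $\mathbb N^*$ by (F4). Also $\tilde h$ is injective on $E^*$: if $x\ne x'$ in $E^*$, choose $J$ with $\{2m:m\in J\}\in x$ and $\{2m:m\notin J\}\in x'$. Then $T=\bigcup_{m\in J}A_m$ lies in $u_m$ exactly when $m\in J$, so $T\in\tilde h(x)\setminus\tilde h(x')$. So $\tilde h\restriction\mathbb N^*$ is a trivial surjection with fibers of size $1$ and $2$, and it sends the nonempty clopen set $E^*$ onto a nowhere dense set. We shall need this last feature as a warning.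

**Definition ($n$-to-one map).** An $n$-to-one map on $\mathbb N^*$ is a continuous surjection $f:\mathbb N^*\to X$ onto a Hausdorff space such that every fiber has exactly $n$ points. It is trivial if $X$ is homeomorphic to $\mathbb N^*$ and $\varphi\circ f$ is a trivial map for some homeomorphism $\varphi:X\to\mathbb N^*$; otherwise it is nontrivial.

Example 1 is a trivial two-to-one map. For $n=1$, $f$ is a homeomorphism by (F5), and $\varphi=f^{-1}$ gives $\varphi\circ f=\mathrm{id}=\widetilde{\mathrm{id}}\restriction\mathbb N^*$. So every one-to-one map is trivial, even when $X=\mathbb N^*$ and $f$ is an autohomeomorphism not induced by any $h$. The free choice of $\varphi$ absorbs it.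

**Example 3.** Let $\theta$ be any autohomeomorphism of $\mathbb N^*$, let $\mathbb N=N_1\sqcup\dots\sqcup N_n$, and let $b_j:\mathbb N\to N_j$ be bijections. Define $f$ on $N_j^*$ as the homeomorphism onto $\mathbb N^*$ induced by $b_j^{-1}$, followed by $\theta$ when $j=n$. Then $f$ is $n$-to-one onto $\mathbb N^*$. The choice of $\varphi$ can untwist one of the $n$ sheets but, as we shall see, not the relation between two of them.

## 2. The axioms OCA and MA

**Definition (OCA).** Todorčević's axiom OCA says: if $Z$ is a separable metrizable space and $[Z]^2=K_0\sqcup K_1$ with $K_0$ open (that is, $\{(a,b):\{a,b\}\in K_0\}$ is open in $Z\times Z$), then either there is an uncountable $Y\subseteq Z$ with $[Y]^2\subseteq K_0$, or $Z=\bigcup_{t\in\omega}Z_t$ with $[Z_t]^2\subseteq K_1$ for all $t$.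

For example, let $Z\subseteq\mathbb R^2$ be the graph of a function defined on a set of reals, and let $\{(a,b),(a',b')\}\in K_0$ iff $(a-a')(b-b')>0$. This is an open condition. OCA says that either the function is strictly increasing on an uncountable set, or its domain is a countable union of sets on which it is nonincreasing.

**Definition (MA$_{\aleph_1}$).** For every ccc poset and every family of $\aleph_1$ dense subsets there is a filter that meets all of them.

For example, given infinite $B_i\subseteq\mathbb N$ ($i<\omega_1$), there is one $S$ with $S\cap B_i$ and $B_i\setminus S$ infinite for all $i$. Force with the countable, hence ccc, poset of functions $s:k\to 2$, ordered by extension. For $i<\omega_1$, $L\in\omega$, $\varepsilon\in2$, the $s$ with $s(m)=\varepsilon$ for some $m\in B_i\cap\operatorname{dom}s$, $m\ge L$, are dense. The union of a filter meeting these sets is the characteristic function of such an $S$.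

We use these results.

* OCA+MA is consistent relative to ZFC (Todorčević, *Partition Problems in Topology*, 1989, Ch. 8; Veličković, *OCA and automorphisms of $P(\omega)/\mathrm{fin}$*, Topology Appl. 49 (1993)), and PFA implies it.
* OCA implies $\mathfrak b=\aleph_2$ (Todorčević, same place) and MA implies $\mathfrak b=\mathfrak c$. So OCA+MA implies $\mathfrak c=\aleph_2$, and in particular MA$_{\aleph_1}$.
* MA$_{\aleph_1}$ implies that $\subseteq^*$-decreasing sequences of infinite subsets of $\mathbb N$ of length at most $\omega_1$ have infinite pseudointersections, and that $2^\omega$ is not a union of $\aleph_1$ meager sets.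
* (Veličković, same paper.) OCA+MA implies that every autohomeomorphism of $\mathbb N^*$ is induced by a bijection between cofinite subsets of $\mathbb N$. Identifying infinite $D,D'\subseteq\mathbb N$ with $\mathbb N$, every homeomorphism $g:D^*\to D'^*$ has the form $g(u)=e(u)$ for a bijection $e$ between cofinite subsets of $D$ and $D'$.
* (W. Rudin 1956.) CH implies that there are nontrivial autohomeomorphisms of $\mathbb N^*$.

## 3. Nontrivial $n$-to-one maps: what ZFC does and does not decide

Assuming CH there are nontrivial two-to-one maps on $\mathbb N^*$. Dow proved that under PFA every two-to-one image of $\mathbb N^*$ is trivial: $X$ is homeomorphic to $\mathbb N^*$ and $f$ is trivial. The question, taken from "The Fourth Head of $\beta\mathbb N$", is this. *Can one construct a nontrivial $n$-to-one map on $\mathbb N^*$, for some $n$, without additional axioms?* The answer is no, and it follows from Theorem A.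

**Theorem A (OCA+MA).** Let $n\ge1$ and let $f:\mathbb N^*\to X$ be a continuous surjection onto a Hausdorff space, all of whose fibers have exactly $n$ points. Then there are a homeomorphism $\varphi:X\to\mathbb N^*$ and $h:\mathbb N\to\mathbb N$, with all $h^{-1}(j)$ finite and $|h^{-1}(j)|=n$ for all but finitely many $j$, such that $\varphi\circ f=\tilde h\restriction\mathbb N^*$. In particular $f$ is trivial.

**Theorem B (ZFC).** (1) If $h:\mathbb N\to\beta\mathbb N$ and $\tilde h\restriction\mathbb N^*$ is an $n$-to-one map onto $\mathbb N^*$, then $h(m)\in\mathbb N$ for all but finitely many $m$, $h^{-1}(j)$ is finite for every $j\in\mathbb N$, and $|h^{-1}(j)|=n$ for all but finitely many $j\in\mathbb N$. (2) If $\mathbb N^*$ has a nontrivial autohomeomorphism, then for every $n\ge2$ there is a nontrivial $n$-to-one map $\mathbb N^*\to\mathbb N^*$.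

**Theorem C (OCA+MA).** If $f:\mathbb N^*\to X$ is a continuous surjection onto a Hausdorff space with finite fibers and $y\mapsto|f^{-1}(y)|$ is locally constant, then $\varphi\circ f=\tilde h\restriction\mathbb N^*$ for some homeomorphism $\varphi:X\to\mathbb N^*$ and finite-to-one $h:\mathbb N\to\mathbb N$.

In ZFC, "exactly $n$" in Theorem A cannot be weakened to "at most $n$" when $n\ge2$; this is shown at the end of Section 4.

**Independence.** OCA+MA is consistent relative to ZFC, and by Theorem A it implies that for every $n$ every $n$-to-one map on $\mathbb N^*$ is trivial. So ZFC does not prove that a nontrivial $n$-to-one map exists for some $n$. On the other side, CH with Rudin's theorem and Theorem B(2) gives nontrivial $n$-to-one maps for every $n\ge2$. So for each single $n\ge2$, and also for "some $n$", existence is independent of ZFC.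

## 4. Which functions $h$ induce $n$-to-one maps

This section works in ZFC. It answers the simplest question about the subject: given $h$, how does one count the preimages of $v\in\mathbb N^*$ under $\tilde h$? For $h:\mathbb N\to\beta\mathbb N$ write $D=\{m:h(m)\in\mathbb N^*\}$, $D'=\mathbb N\setminus D$, and $a_j=|h^{-1}(j)|$ for $j\in\mathbb N$.

**Lemma 1.** Suppose $\tilde h[\mathbb N^*]\subseteq\mathbb N^*$. Let $J\subseteq\mathbb N$ be infinite and $k\in\omega$.

* (a) Each $h^{-1}(j)$, $j\in\mathbb N$, is finite.
* (b) If $a_j\ge k$ for $j\in J$, then each $v\in J^*$ has at least $k$ preimages in $D'^*$.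
* (c) If $a_j\le k$ for $j\in J$, then each $v\in J^*$ has at most $k$ preimages in $D'^*$. If moreover $v\notin\overline{h[D]}$, then $v$ has at most $k$ preimages in $\mathbb N^*$; such $v\in J^*$ exist.

*Proof.* (a) If $h^{-1}(j)$ were infinite, any $x\in(h^{-1}(j))^*$ would have $\tilde h(x)=j\notin\mathbb N^*$.

(b) Let $e_l(j)$ be the $l$-th element of $h^{-1}(j)$, for $j\in J$ and $1\le l\le k$. The $e_l$ are injective with pairwise disjoint ranges inside $D'$, and $h\circ e_l=\mathrm{id}_J$. So the ultrafilters $e_l(v)$ are distinct points of $D'^*$, and $\tilde h(e_l(v))=v$.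

(c) Let $x\in D'^*$ with $\tilde h(x)=v$. On $D'$ the function $h$ is $\mathbb N$-valued, so $h^{-1}[J]=\{m:h(m)\in J\}\in x$. This set is the union of sets $L_1,\dots,L_k$, where $L_l$ consists of the $l$-th elements of the sets $h^{-1}(j)$, $j\in J$, so $h$ is injective on each $L_l$. Some $L_l\in x$, and by (F2) each $L_l^*$ contains at most one point mapped to $v$. This gives the bound in $D'^*$. If $v\notin\overline{h[D]}$, then (F3) excludes preimages in $D^*$. Such $v$ exist because $J^*\not\subseteq\overline{h[D]}$ by (F4). $\square$

*Proof of Theorem B(1).* Every $v\in\mathbb N^*$ has exactly $n$ preimages in $\mathbb N^*$. By Lemma 1(a) all $h^{-1}(j)$ are finite. By (b) with $k=n+1$, $a_j\ge n+1$ for only finitely many $j$. By (c) with $k=n-1$, $a_j\le n-1$ for only finitely many $j$. So $a_j=n$ for almost all $j$. By (b) with $k=n$ and $J=\{j:a_j=n\}$, which is cofinite, each $v\in\mathbb N^*$ already has $n$ preimages in $D'^*$. A point of $D^*$ would be an extra preimage of its value. So $D^*=\emptyset$, and $D$ is finite. $\square$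

*Proof of Theorem B(2).* First we show that trivial autohomeomorphisms form a group. If $h$ induces an autohomeomorphism, then by (1) with $n=1$ there is a cofinite $J$ with $|h^{-1}(j)|=1$ for $j\in J$. The set $h^{-1}[J]$ is cofinite, because its complement consists of the finitely many $m$ with $h(m)\notin\mathbb N$ and finitely many finite sets $h^{-1}(j)$. So $h$ restricts to a bijection between cofinite sets. Conversely every such bijection, extended arbitrarily, induces a trivial autohomeomorphism. Bijections of this kind can be inverted and (after finite changes) composed, so inverses and compositions of trivial autohomeomorphisms are trivial.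

Now let $\theta$ be a nontrivial autohomeomorphism, $n\ge2$, and $f$ as in Example 3. Suppose $\varphi\circ f=\tilde h\restriction\mathbb N^*$ with $\varphi$ an autohomeomorphism of $\mathbb N^*$. This map is $n$-to-one onto $\mathbb N^*$, so by (1) we may change finitely many values and assume $h:\mathbb N\to\mathbb N$. For $u\in\mathbb N^*$ we have $f(b_1(u))=u$ and $f(b_n(u))=\theta(u)$. Hence $h\circ b_1$ induces $\varphi$, and $h\circ b_n$ induces $\varphi\circ\theta$. So $\varphi$ and $\varphi\theta$ are trivial, and therefore $\theta=\varphi^{-1}(\varphi\theta)$ is trivial, a contradiction. $\square$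

**Sharpness of "exactly $n$" (ZFC).** Let $f:\mathbb N^*\to X$ be the quotient map that identifies two points $a\ne b$ and nothing else. $X$ is compact Hausdorff and all fibers have at most two points. We claim that $\varphi\circ f$ is never of the form $\tilde h\restriction\mathbb N^*$ with $\varphi:X\to\mathbb N^*$ a homeomorphism. Suppose it is. If $a_j\ge2$ for infinitely many $j$, Lemma 1(b) gives infinitely many fibers with more than one point, a contradiction. If $a_j=0$ for infinitely many $j$, Lemma 1(c) with $k=0$ gives a point $v$ without preimages, a contradiction. So $a_j=1$ for almost all $j$, and by (b) and (c) with $k=1$ each $v\in\mathbb N^*$ has exactly one preimage in $D'^*$. If $D$ is infinite, each of the infinitely many points of $D^*$ shares its value with a point of $D'^*$. This puts infinitely many points into fibers with more than one point, but only $a$ and $b$ are in such fibers. If $D$ is finite, then $D'^*=\mathbb N^*$ and $\tilde h\restriction\mathbb N^*$ is injective, contradicting $f(a)=f(b)$.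

## 5. Partitions that split fibers

From here to the end of Section 12 we assume OCA+MA, $n\ge2$, and $f:\mathbb N^*\to X$ as in Theorem A. (The case $n=1$ was done in Section 1: take $\varphi=f^{-1}$, $h=\mathrm{id}$.) $X$ is compact Hausdorff, and $f$ is closed.

**The case of one splitting partition.** Suppose that there is a partition $Q=\{A^1,\dots,A^n\}$ of $\mathbb N$ such that each fiber has one point in each $(A^j)^*$. Then $f$ maps each $(A^j)^*$ bijectively, hence homeomorphically, onto $X$. So $X\cong(A^1)^*\cong\mathbb N^*$, and the homeomorphism $(A^1)^*\to(A^j)^*$ sending $u$ to the point with the same $f$-value is induced by a bijection $h_j$ between cofinite sets, by Veličković's theorem. Collapsing each set $\{m,h_2(m),\dots,h_n(m)\}$ to one integer gives the required $h$. (Details are in Sections 9 and 12, in greater generality.) Example 3 is split in this way, so already here an axiom is needed.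

In general only some fibers are split by a given partition, and we now name the set of those fibers.

**Definition (the sets $X_P$).** For a finite partition $P$ of $\mathbb N$ and an $n$-element $\sigma\subseteq P$ (written $\sigma\in[P]^n$) let $X_{P,\sigma}=\bigcap_{U\in\sigma}f(U^*)$, and let $X_P=\bigcup_{\sigma\in[P]^n}X_{P,\sigma}$.

Since fibers have $n$ points, $y\in X_{P,\sigma}$ iff $f^{-1}(y)$ has exactly one point in each $U^*$, $U\in\sigma$, and none elsewhere. So $X_P$ is the set of $y$ with $|U^*\cap f^{-1}(y)|\le1$ for every $U\in P$. It is a finite disjoint union of the closed sets $X_{P,\sigma}$. Hence $X_P$ is closed, and each $X_{P,\sigma}$ is clopen in $X_P$.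

For the map of Example 1, $X_P=J_P^*$ with $J_P=\{j:2j\text{ and }2j+1\text{ lie in different pieces of }P\}$, because the fiber over $v$ is $\{e_0(v),e_1(v)\}$.

* **(P1)** $X=\bigcup_PX_P$. In fact each $y$ lies in $X_Q$ for some $Q$ with $n$ pieces, obtained by separating the $n$ points of its fiber; for such $Q$, $X_Q=\bigcap_{A\in Q}f(A^*)$.
* **(P2)** If $P'$ refines $P$, then $X_P\subseteq X_{P'}$, and $X_P$ is clopen in $X_{P'}$. Indeed $y\in X_{P',\sigma'}$ lies in $X_P$ iff distinct members of $\sigma'$ lie in distinct pieces of $P$, so $X_P$ is a union of some of the finitely many clopen parts $X_{P',\sigma'}$. In particular $X_P\cup X_{P'}\subseteq X_{P''}$ for a common refinement $P''$.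
* **(P3)** For $U\in\sigma$, $f$ maps the compact set $U^*\cap f^{-1}(X_{P,\sigma})$ homeomorphically onto $X_{P,\sigma}$, by (F5).

Let $G=\bigcup_P\operatorname{int}X_P$, an open set. If $K\subseteq G$ is compact, finitely many $\operatorname{int}X_{P}$ cover $K$, so $K\subseteq X_P$ for one $P$ by (P2).

* **(P4)** Every point of $G$ has a neighborhood base of clopen subsets of $X$.

*Proof of (P4).* Let $y\in O'\subseteq\operatorname{int}X_P$ with $O'$ open, and let $y\in X_{P,\sigma}$. As $X_{P,\sigma}$ is clopen in $X_P$, the set $X_{P,\sigma}\cap\operatorname{int}X_P$ is open in $X$; shrinking $O'$, we assume $O'\subseteq X_{P,\sigma}$. Pick $U\in\sigma$, the point $x\in U^*\cap f^{-1}(y)$, and a clopen $D^*\ni x$ with $D^*\subseteq U^*\cap f^{-1}(O')$. By (P3), $f(D^*)=W\cap X_{P,\sigma}$ for some open $W\subseteq X$. Since $f(D^*)\subseteq O'\subseteq X_{P,\sigma}$, we get $f(D^*)=W\cap O'$, which is open in $X$. It is also closed, and $y\in f(D^*)\subseteq O'$. $\square$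

**Definition (good set).** $C\subseteq X$ is good if it is clopen in $X$ and $C\subseteq G$.

By (P4), if $O$ is open and $K\subseteq G\cap O$ is compact, then $K\subseteq C\subseteq O$ for some good $C$, namely a finite union of clopen subsets of $G\cap O$. In Example 1, $G=X$ (use the even and the odd numbers), and every clopen set $J^*$ is good.

The goal is $G=X$. Then compactness gives $X=X_P$ for one $P$, and we are close to the split case.

**Where a direct attack stops.** The sets $X_P$ are closed and cover $X$, but there are $\mathfrak c$ of them, so the Baire category theorem gives no interior. That a closed set of split fibers can have empty interior is visible in the quotient map identifying only $a$ and $b$: if $A\in a$ and $\mathbb N\setminus A\in b$, then $f(A^*)\cap f((\mathbb N\setminus A)^*)=\{f(a)\}$, and this point is not isolated because $\{a,b\}$ is not open. That map does not have constant fiber size, so constancy must be used.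

The next thing to try is to decide everything along a sequence of open sets. Enumerate $\mathcal P(\mathbb N)=\{A_\alpha:\alpha<\omega_2\}$ and choose decreasing nonempty open $O_\alpha\subseteq X$ such that $O_\alpha\supseteq\overline{O_{\alpha+1}}$ and either $O_{\alpha+1}\subseteq f(A_\alpha^*)$ or $\overline{O_{\alpha+1}}\cap f(A_\alpha^*)=\emptyset$. A point $y\in\bigcap_\alpha\overline{O_\alpha}$ has a partition $Q$ as in (P1). As $y\in f(A^*)$ for $A\in Q$, the first alternative held for all $n$ pieces, so $O_\alpha\subseteq X_Q$ for large $\alpha$, and $G\neq\emptyset$. This breaks at the first limit step. We need a nonempty open set inside $\bigcap_jO_{\alpha_j}$. Upstairs, the preimage of this intersection is a nonempty $G_\delta$ in $\mathbb N^*$, and a pseudointersection argument gives an infinite $B$ with $f(B^*)\subseteq\bigcap_jO_{\alpha_j}$. But $f(B^*)$ may have empty interior: Example 2 shows this for a finite-to-one surjection.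

The way around is to replace a single open set by a family of open sets indexed by $\omega_1\times\omega$, compared modulo a filter. Such families do have lower bounds at all limits below $\omega_2$. The price is that what gets decided is a set of limits along an ultrafilter and no longer an open set. To use it, one must treat $\aleph_1$ open sets at the same time by one subset, or one finite partition, of $\mathbb N$. This is what OCA and MA are for.

## 6. Families of open sets indexed by $\omega_1\times\omega$: the Decision Lemma

Let $I=\omega_1\times\omega$. Let $\mathcal F$ be the filter of all $F\subseteq I$ such that for some $\delta<\omega_1$, for all $\xi\ge\delta$, $(\xi,k)\in F$ for almost all $k$. Fix an ultrafilter $\mathcal W\supseteq\mathcal F$ on $I$.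

**Definition.** Let $H\subseteq X$ be closed and nonempty. $\mathcal P(H)$ is the set of all functions $p$ from $I$ to the nonempty relatively open subsets of $H$. Put $q\le p$ iff $\{i:q(i)\subseteq p(i)\}\in\mathcal F$; this relation is transitive. Put
$$Z(p)=\bigcap_{W\in\mathcal W}\overline{\bigcup_{i\in W}p(i)} .$$

For example, if $p$ is constant with value $O$, then $Z(p)=\overline O$. If $O_0\supseteq O_1\supseteq\cdots$ are nonempty relatively open sets, then $p(\xi,k)=O_k$ lies below every constant function $O_j$, even when $\bigcap_jO_j$ has empty interior. This is the gain.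

Three facts hold at once. First, $Z(p)\neq\emptyset$ by compactness. Second, if $q\le p$, then $Z(q)\subseteq Z(p)$: with $F=\{i:q(i)\subseteq p(i)\}$ and $W\in\mathcal W$ we have $W\cap F\in\mathcal W$ and $\bigcup_{i\in W\cap F}q(i)\subseteq\bigcup_{i\in W}p(i)$. Third,
$$\text{if } y_i\in p(i)\text{ for all }i\in I,\text{ then }\lim_{\mathcal W}y_i\in Z(p).\tag{1}$$

**Lemma 2.** Decreasing sequences in $\mathcal P(H)$ of limit length $<\omega_2$ have lower bounds.

*Proof.* By transitivity we may pass to a cofinal subsequence of length $\omega$ or $\omega_1$.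

**One row.** *This step diagonalizes against countably many functions in a single row.* Let $r_0,r_1,\dots$ be functions from $\omega$ to the nonempty relatively open subsets of $H$ such that, for each $j$, $r_{j+1}(k)\subseteq r_j(k)$ for almost all $k$. Let $N(k)\le k$ be maximal such that $r_{j+1}(k)\subseteq r_j(k)$ for all $j<N(k)$, and put $r(k)=r_{N(k)}(k)$. For fixed $j$, $N(k)\ge j$ for almost all $k$, and then $r(k)\subseteq r_j(k)$.

**Length $\omega$.** Let $p_0\ge p_1\ge\cdots$. There is $\delta<\omega_1$ such that for all $\xi\ge\delta$ and all $j$, $p_{j+1}(\xi,k)\subseteq p_j(\xi,k)$ for almost all $k$. For $\xi\ge\delta$ let $q(\xi,\cdot)$ be obtained from the one-row construction for $r_j=p_j(\xi,\cdot)$; for $\xi<\delta$ let $q(\xi,\cdot)=p_0(\xi,\cdot)$. Then $q\le p_j$ for all $j$.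

**Length $\omega_1$.** *The point of having $\omega_1$ rows is that row $\xi$ needs to obey only countably many $p_\alpha$.* For $\alpha<\beta<\omega_1$ choose $\delta(\alpha,\beta)<\omega_1$ such that for $\xi\ge\delta(\alpha,\beta)$, $p_\beta(\xi,k)\subseteq p_\alpha(\xi,k)$ for almost all $k$. Let $E$ consist of $0$ and all limit $\eta<\omega_1$ with $\delta(\alpha,\beta)\le\eta$ for all $\alpha<\beta<\eta$. $E$ is closed (if $\alpha<\beta<\eta$ and $\eta$ is a limit of members of $E$, then $\beta$ lies below one of them) and unbounded (close off countably often). Let $\eta(\xi)=\max(E\cap(\xi+1))$. If $\eta(\xi)=0$, let $q(\xi,\cdot)=p_0(\xi,\cdot)$. Otherwise, for $\alpha<\beta<\eta(\xi)$ we have $\delta(\alpha,\beta)\le\eta(\xi)\le\xi$, so $p_\beta(\xi,k)\subseteq p_\alpha(\xi,k)$ for almost all $k$. Take $\alpha_0<\alpha_1<\cdots$ cofinal in $\eta(\xi)$ and let $q(\xi,\cdot)$ come from the one-row construction for $r_j=p_{\alpha_j}(\xi,\cdot)$. Given $\alpha<\eta(\xi)$, pick $j$ with $\alpha\le\alpha_j$; then $q(\xi,k)\subseteq p_{\alpha_j}(\xi,k)\subseteq p_\alpha(\xi,k)$ for almost all $k$. For given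 $\alpha<\omega_1$ we have $\eta(\xi)>\alpha$ for all $\xi\ge\min(E\setminus(\alpha+1))$. So $q\le p_\alpha$. $\square$

**Lemma 3 (Decision Lemma).** For every nonempty closed $H\subseteq X$ there are $p\in\mathcal P(H)$ and a partition $Q$ of $\mathbb N$ into $n$ pieces with $Z(p)\subseteq X_Q$.

*Proof.* This is the failed construction of Section 5, now with lower bounds available. As $\mathfrak c=\aleph_2$, enumerate $\mathcal P(\mathbb N)=\{A_\alpha:\alpha<\omega_2\}$. Build a decreasing sequence $(p_\alpha)_{\alpha<\omega_2}$ with $p_0\equiv H$, using Lemma 2 at limits. Given $p_\alpha$: if some $p'\le p_\alpha$ has $Z(p')\cap f(A_\alpha^*)=\emptyset$, let $p_{\alpha+1}$ be such a $p'$ (first case); otherwise let $p_{\alpha+1}=p_\alpha$ (second case).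

**In the second case $Z(p_\alpha)\subseteq f(A_\alpha^*)$.** Suppose $y\in Z(p_\alpha)\setminus f(A_\alpha^*)$. Take an open $O\ni y$ with $\overline O\cap f(A_\alpha^*)=\emptyset$. Let $W=\{i:p_\alpha(i)\cap O\neq\emptyset\}$. Then $W\in\mathcal W$, since otherwise $I\setminus W\in\mathcal W$, and $\bigcup_{i\notin W}p_\alpha(i)$ misses $O$, so $y\notin Z(p_\alpha)$. Let $p'(i)=p_\alpha(i)\cap O$ for $i\in W$, and $p'(i)=p_\alpha(i)$ otherwise. Then $p'\le p_\alpha$ and $Z(p')\subseteq\overline O$, so $p'$ puts us in the first case, a contradiction.

**Conclusion.** The sets $Z(p_\alpha)$ are nonempty, compact and decreasing. Pick $y\in\bigcap_\alpha Z(p_\alpha)$ and a partition $Q=\{A^1,\dots,A^n\}$ with one point of $f^{-1}(y)$ in each $(A^j)^*$. Since $y\in f((A^j)^*)$, the second case occurred for each $A^j$. So for large $\alpha<\omega_2$, $Z(p_\alpha)\subseteq\bigcap_jf((A^j)^*)=X_Q$. $\square$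

The lemma will be used as follows. Suppose something bad happens inside every relatively open subset of $H$. Choose a bad point $y_i\in p(i)$ for each of the $\aleph_1$ indices $i$. If the badness of all the $y_i$ is witnessed uniformly enough to survive the limit along $\mathcal W$, it contradicts (1) and $Z(p)\subseteq X_Q$. Such uniformity is provided by Lemma 5 in Section 8 and by Lemma 9 in Section 11.

## 7. One set that splits $\aleph_1$ pairs of points

**Lemma 4.** Every infinite $A\subseteq\mathbb N$ contains an infinite $B$ with $f(B^*)\subseteq X_P$ for some $P$.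

*Proof.* List all finite partitions as $P_\alpha$, $\alpha<\omega_2$. Suppose the lemma fails for $A$. Build $\subseteq^*$-decreasing infinite $B_\alpha\subseteq A$ ($\alpha<\omega_2$) with $B_{\alpha+1}^*\cap f^{-1}(X_{P_\alpha})=\emptyset$. At successors this is possible, because $B_\alpha^*\setminus f^{-1}(X_{P_\alpha})$ is open and, by the failure of the lemma, nonempty. Limits have cofinality at most $\omega_1$, so there is an infinite pseudointersection; intersect it with $A$. By compactness there is $x\in\bigcap_\alpha B_\alpha^*$. Then $f(x)\notin\bigcup_PX_P=X$, a contradiction. $\square$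

The set $f(B^*)$ may have empty interior, so this does not show $G\ne\emptyset$. It does give many local pieces of homeomorphisms between parts of $\mathbb N^*$, and we need to separate points along $\aleph_1$ of them at once.

**Lemma 5.** Let $B_i\subseteq\mathbb N$ be infinite and $g_i:B_i^*\to(\mathbb N\setminus B_i)^*$ continuous, for $i<\omega_1$. There is $S\subseteq\mathbb N$ such that for every $i$ there is $b\in B_i^*$ with exactly one of $b,g_i(b)$ in $S^*$.

For a single $i$ this is clear: $S=B_i$ works for every $b$. The content is that one $S$ serves all $i$.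

*Proof.* **Reformulation.** *We turn the requirement into avoiding $\aleph_1$ sets.* Let $\Phi_i(S)\subseteq B_i$ be such that $g_i^{-1}(S^*)=\Phi_i(S)^*$. Modulo finite sets, $\Phi_i$ is a Boolean homomorphism from $\mathcal P(\mathbb N)$ to $\mathcal P(B_i)/\mathrm{fin}$. As $g_i$ misses $B_i^*$, $\Phi_i(B_i)=^*\emptyset$ and so
$$\Phi_i(S)=^*\Phi_i(S\setminus B_i).\tag{2}$$
Let $\mathcal A_i=\{S\subseteq\mathbb N:S\cap B_i=^*\Phi_i(S)\}$. If $S\notin\mathcal A_i$, take any $b\in\big((S\cap B_i)\,\triangle\,\Phi_i(S)\big)^*$. Then $b\in S^*$ iff $S\cap B_i\in b$, while $g_i(b)\in S^*$ iff $\Phi_i(S)\in b$; exactly one holds. So we need $S\notin\bigcup_i\mathcal A_i$. If all $\mathcal A_i$ were meager we would be done by MA$_{\aleph_1}$, but $\Phi_i$ comes from an arbitrary continuous map, and we have no means to see that. Suppose for contradiction that $\mathcal P(\mathbb N)=\bigcup_{i<\omega_1}\mathcal A_i$.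

**A tree-like almost disjoint family.** *We want sets $R_x$, $x\in2^\omega$, that all meet all $B_i$ in infinite sets and whose pairwise intersections are controlled by finite information.* Consider the countable poset of functions $\pi:k\to2^{<\omega}$, $k\in\omega$, with $|\pi(m)|$ nondecreasing in $m$, ordered by extension. For $i<\omega_1$ and $L\in\omega$, the set of $\pi$ such that $2^\ell\subseteq\pi[B_i\cap\operatorname{dom}\pi]$ for some $\ell\ge L$ is dense: given $\pi$ with domain $k$, take $\ell\ge L$ not smaller than any $|\pi(m)|$, and map a sufficiently long interval $[k,k')$ into $2^\ell$ so that $B_i\cap[k,k')$ is mapped onto $2^\ell$. Let a filter meet all these dense sets, and let $\pi$ be its union. Its domain is $\mathbb N$, since a condition in the dense set for $L$ has domain of size at least $2^L$. The lengths $|\pi(m)|$ are nondecreasing and unbounded, so $|\pi(m)|\to\infty$ and $\pi:\mathbb N\to2^{<\omega}$ is finite-to-one. For each $i$, $2^\ell\subseteq\pi[B_i]$ for infinitely many $\ell$. For $x\in2^\omega$ put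
$$R_x=\{m:\pi(m)\subset x\}.$$
Then $R_x\cap B_i$ is infinite for all $x$ and $i$. For $x\ne y$, $R_x\cap R_y=\{m:\pi(m)\subseteq x\wedge y\}$, where $x\wedge y$ is the longest common initial segment. This set is finite and depends only on $x\wedge y$.

**Fixing one index.** *We reduce from $\aleph_1$ homomorphisms to one.* For each $x$, $\mathcal P(R_x)=\bigcup_i(\mathcal A_i\cap\mathcal P(R_x))$. As $\mathcal P(R_x)\cong2^\omega$ is not a union of $\aleph_1$ meager sets, some $\mathcal A_{i(x)}\cap\mathcal P(R_x)$ is nonmeager in $\mathcal P(R_x)$. Since there are $\mathfrak c=\aleph_2$ points $x$ and $\aleph_1$ indices, there are $i$ and an uncountable $Y\subseteq2^\omega$ with $i(x)=i$ for $x\in Y$. Write $B,\Phi,\mathcal A$ for $B_i,\Phi_i,\mathcal A_i$, and put $D=\mathbb N\setminus B$ and $P_x=\Phi(R_x)$.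

**$R_x\cap B\subseteq^*P_x$ for $x\in Y$.** If $A\in\mathcal A\cap\mathcal P(R_x)$, then $A\cap B=^*\Phi(A)\subseteq^*P_x$. Suppose $T=(R_x\cap B)\setminus P_x$ were infinite. Then $\mathcal A\cap\mathcal P(R_x)$ would be contained in $\{A\subseteq R_x:A\cap T\text{ finite}\}=\bigcup_k\{A\subseteq R_x:A\cap T\subseteq k\}$. These are closed sets, and nowhere dense because a finite condition on $A$ can be extended by adding a large element of $T$. So $\mathcal A\cap\mathcal P(R_x)$ would be meager, a contradiction.

**The open partition.** *We set up a coloring for which both alternatives of OCA are absurd.* Let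
$$\mathcal Z=\{(x,A):x\in Y,\ A\in\mathcal A\cap\mathcal P(R_x)\}\subseteq2^\omega\times\mathcal P(\mathbb N),$$
and let $\{(x,A),(y,A')\}\in K_0$ iff
$$x\ne y,\qquad A\cap D\cap R_y=A'\cap D\cap R_x,\qquad A\cap B\cap R_y\ne A'\cap B\cap R_x .$$
So the two sets agree outside $B$ and disagree inside $B$, as far as they can be compared. Since $A\subseteq R_x$ and $A'\subseteq R_y$, only the traces of $A$ and $A'$ on the finite set $R_x\cap R_y$ matter, and this set does not change when $x$ and $y$ are moved slightly, because $x\wedge y$ does not. So $K_0$ is open.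

**No uncountable $K_0$-homogeneous set.** Such a set has the form $\{(x,A_x):x\in Y_0\}$ with $Y_0$ uncountable, because $K_0$ requires $x\ne y$. Let $U=\bigcup_{x\in Y_0}A_x\cap D$. For distinct $x,y\in Y_0$, $A_y\cap D\cap R_x=A_x\cap D\cap R_y\subseteq A_x$. Hence $U\cap R_x=A_x\cap D$. Let $V=\Phi(U)\subseteq B$. Using $A_x\in\mathcal A$ and (2),
$$A_x\cap B=^*\Phi(A_x)=^*\Phi(A_x\cap D)=\Phi(U\cap R_x)=^*V\cap P_x .$$
Intersecting with $R_x\cap B\subseteq^*P_x$ gives $A_x\cap B=^*V\cap R_x$. So one set $V$ predicts all $A_x\cap B$. Choose $k_x$ with $(A_x\cap B)\setminus k_x=(V\cap R_x)\setminus k_x$. For uncountably many $x$, the values $k_x=k$, $A_x\cap B\cap k$ and $R_x\cap k$ are the same. Take two such $x\ne y$. Above $k$, both $A_x\cap B\cap R_y$ and $A_y\cap B\cap R_x$ equal $V\cap R_x\cap R_y$. Below $k$, both equal $A_x\cap B\cap k=A_y\cap B\cap k$, because this set is contained in $R_x\cap k=R_y\cap k$. So they are equal, contradicting $K_0$.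

**No countable decomposition.** By OCA, $\mathcal Z=\bigcup_t\mathcal Z_t$ with $[\mathcal Z_t]^2\cap K_0=\emptyset$. For each $x\in Y$ the set $\mathcal A\cap\mathcal P(R_x)$ is nonmeager, so some section $\mathcal Z_t^x=\{A:(x,A)\in\mathcal Z_t\}$ is nonmeager in $\mathcal P(R_x)$. Hence it is dense in some basic open set $\{A\subseteq R_x:A\cap k=s\}$ with $s\subseteq R_x\cap k$. There are countably many triples $(t,k,s)$, so let $Y_1\subseteq Y$ be uncountable with the same $t,k,s$ for all its members. Pick $x\in Y_1$ that is an accumulation point of $Y_1$, then $j\in R_x\cap B$ with $j\ge k$, then $y\in Y_1\setminus\{x\}$ with $y\restriction|\pi(j)|=x\restriction|\pi(j)|$. So $j\in R_x\cap R_y=:F$, a finite set, and $s\subseteq F$. By density pick $A\in\mathcal Z_t^x$ with $A\cap k=s$ and $(A\cap F)\setminus k=\{j\}$, and $A'\in\mathcal Z_t^y$ with $A'\cap k=s$ and $(A'\cap F)\setminus k=\emptyset$. Since $j\in B$,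
$$A\cap D\cap R_y=A\cap F\cap D=s\cap D=A'\cap F\cap D=A'\cap D\cap R_x,$$
while $j\in A\cap B\cap R_y$ and $j\notin A'\cap B\cap R_x$. So the pair is in $K_0$, a contradiction. $\square$

## 8. $G$ is dense

**Proposition 6.** $G$ is dense in $X$.

*Proof.* Suppose $R=X\setminus\overline G\ne\emptyset$. No nonempty open subset of $R$ is contained in any $X_P$, since it would lie in $\operatorname{int}X_P\subseteq G$. Apply Lemma 3 to $H=\overline R$ to get $p$ and $Q$ with $Z(p)\subseteq X_Q$ and $|Q|=n$.

**Step 1: an open set with constant support.** *We shrink $p(i)\cap R$ until all fibers over it meet the same pieces of $Q$.* Fix $i\in I$. The set $p(i)\cap R$ is nonempty ($R$ is dense in $H$) and open in $X$, and it is not contained in $X_Q$. So $\Omega_i=(p(i)\cap R)\setminus X_Q$ is nonempty and open. For $z\in X$ let $\operatorname{supp}(z)=\{U\in Q:U^*\cap f^{-1}(z)\ne\emptyset\}$. Choose $z_0\in\Omega_i$ with $|\operatorname{supp}(z_0)|$ minimal and put $\sigma_i=\operatorname{supp}(z_0)$. Then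
$$\Omega_i'=\Omega_i\setminus\bigcup_{U\in Q\setminus\sigma_i}f(U^*)$$
is open and contains $z_0$. For $z\in\Omega_i'$ we have $\operatorname{supp}(z)\subseteq\sigma_i$, so $\operatorname{supp}(z)=\sigma_i$ by minimality.

**Step 2: a small set $B$ in one piece.** By Lemma 4 there is an infinite $B$ with $B^*\subseteq f^{-1}(\Omega_i')$ and $f(B^*)\subseteq X_P$ for some $P$; by (P2) we may assume that $P$ refines $Q$. The set $B^*$ is the finite disjoint union of its clopen subsets $B^*\cap f^{-1}(X_{P,\tau})\cap V^*$, where $\tau\in[P]^n$ and $V\in\tau$. So, shrinking $B$, we may assume $f(B^*)\subseteq X_{P,\tau}$ and $B\subseteq V\in\tau$. Let $U_i\in Q$ with $V\subseteq U_i$. Since $B^*\subseteq U_i^*$ and $f(B^*)\subseteq\Omega_i'$, we have $U_i\in\sigma_i$.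

**Step 3: for $b\in B^*$ the fiber of $f(b)$ has a point in $(U_i\setminus B)^*$.** *Here the constant support is used.* If $N$ is an open neighborhood of $f(b)$, then $N\cap\Omega_i'$ is a nonempty open subset of $R$, so it is not contained in $X_P\supseteq f(B^*)$. Hence $f(b)\in\overline{\Omega_i'\setminus f(B^*)}$. If $z\in\Omega_i'\setminus f(B^*)$, then $U_i\in\sigma_i=\operatorname{supp}(z)$ gives $x\in U_i^*$ with $f(x)=z$, and $x\notin B^*$. So $z\in f((U_i\setminus B)^*)$. This set is closed, so it contains $f(b)$.

**Step 4: a continuous $g_i$.** Fix one $b\in B^*$. The point given by Step 3 lies in $V'^*$ for some $V'\in\tau$. Since it lies in $U_i^*$ and $P$ refines $Q$, $V'\subseteq U_i$. Since it is not $b$, and $V^*$ contains only the one fiber point $b$, $V'\ne V$. As $f(B^*)\subseteq X_{P,\tau}$, we can let $g_i:B^*\to V'^*$ send $b'$ to the unique point of $V'^*\cap f^{-1}(f(b'))$. Its graph is closed in $B^*\times V'^*$, so $g_i$ is continuous. Put $B_i=B$. As $V'\cap B_i=\emptyset$, $g_i$ maps into $(U_i\setminus B_i)^*$.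

**Step 5: passing to the limit.** *Two distinct points of one fiber in the same piece of $Q$ must survive; a common $S$ keeps them apart.* Apply Lemma 5 to the $\aleph_1$ pairs $(B_i,g_i)$, $i\in I$. We get $S$ and $b_i\in B_i^*$ with exactly one of $b_i,g_i(b_i)$ in $S^*$. Put $y_i=f(b_i)\in\Omega_i'\subseteq p(i)$. As $Q$ is finite, there is $U\in Q$ with $U_i=U$ for $\mathcal W$-almost all $i$. Then $x=\lim_{\mathcal W}b_i$ and $x'=\lim_{\mathcal W}g_i(b_i)$ are in $U^*$. Exactly one of them is in the clopen set $S^*$, so $x\ne x'$. By continuity $f(x)=f(x')=\lim_{\mathcal W}y_i$, which lies in $Z(p)\subseteq X_Q$ by (1). But the fiber of a point of $X_Q$ has at most one point in $U^*$, a contradiction. $\square$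

## 9. Good sets and their equivalence relations on $\mathbb N$

Over a good set the map $f$ is split, and Veličković's theorem turns the splitting into integers. Let $C$ be good, so $C\subseteq X_P$ for some $P$, and $f^{-1}(C)$ is clopen. For $\sigma=\{U_1,\dots,U_n\}\in[P]^n$ the set $C_\sigma=C\cap X_{P,\sigma}$ is clopen in $C$, hence in $X$. If $C_\sigma=\emptyset$, let $D_\sigma=\emptyset$. Otherwise choose infinite $M_j^\sigma\subseteq U_j$ with
$$(M_j^\sigma)^*=U_j^*\cap f^{-1}(C_\sigma).$$
These finitely many sets (over all $\sigma$ and $j$) are pairwise almost disjoint; removing finite sets we make them pairwise disjoint. Their remainders partition $f^{-1}(C)$, and by (P3) $f$ maps each $(M_j^\sigma)^*$ homeomorphically onto $C_\sigma$. The homeomorphism $(M_1^\sigma)^*\to(M_j^\sigma)^*$ sending $u$ to the point of $(M_j^\sigma)^*$ with the same $f$-value is, by Veličković's theorem, induced by a bijection $h_j^\sigma$ between cofinite subsets of $M_1^\sigma$ and $M_j^\sigma$; let $h_1^\sigma=\mathrm{id}$. Let $D_\sigma$ be the intersection of the domains of the $h_j^\sigma$, $j\le n$, a cofinite subset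 of $M_1^\sigma$, and restrict all $h_j^\sigma$ to $D_\sigma$. Put $B_C=\bigcup_{\sigma,j}h_j^\sigma[D_\sigma]$. Then the $h_j^\sigma$ are injections, the sets $h_j^\sigma[D_\sigma]$ are pairwise disjoint and cofinite in $M_j^\sigma$, we have
$$f^{-1}(C)=B_C^*,\tag{3}$$
and the fibers over $C_\sigma$ are exactly the sets $\{h_1^\sigma(u),\dots,h_n^\sigma(u)\}$ with $u\in D_\sigma^*$.

**Definition.** $E_C$ is the equivalence relation on $B_C$ with classes $\{h_j^\sigma(m):j\le n\}$, $m\in D_\sigma$. Every class has exactly $n$ elements; $[m]_C$ is the class of $m$. We fix one pair $(B_C,E_C)$ for each good $C$.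

In Example 1, for $C=J^*$ one may take $B_C=\{2j,2j+1:j\in J\}$ with classes $\{2j,2j+1\}$.

Two facts connect $E_C$ with $f$. Let $x\in B_C^*$.

* **(i)** If $T\subseteq B_C$ is $E_C$-invariant (a union of classes) and $T\in x$, then $T\in x'$ for all $x'\in f^{-1}(f(x))$. Indeed $x=h_j^\sigma(u)$ and $x'=h_{j'}^\sigma(u)$ for some $u\in D_\sigma^*$, and $(h_j^\sigma)^{-1}[T]=(h_{j'}^\sigma)^{-1}[T]$ by invariance.
* **(ii)** If $D\in x$, $D\subseteq B_C$, and $e(m)\in[m]_C$ for $m\in D$, then $e(x)\in f^{-1}(f(x))$. Indeed on a member of $x$ there are fixed $\sigma,j,j'$ with $m=h_j^\sigma(d)$ and $e(m)=h_{j'}^\sigma(d)$. So $x=h_j^\sigma(u)$ and $e(x)=h_{j'}^\sigma(u)$ for some $u\in D_\sigma^*$.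

**Lemma 7 (coherence).** If $C,C'$ are good, then $[m]_C=[m]_{C'}$ for all but finitely many $m\in B_C\cap B_{C'}$.

*Proof.* Suppose the set $D_0$ of exceptions is infinite. For $m\in D_0$ choose $e(m)\in[m]_{C'}\setminus[m]_C$, which is possible since both classes have $n$ elements. We thin out $D_0$ so that $e$ leaves the $E_C$-saturation of the thinned set: we find an infinite $D=\{m_0,m_1,\dots\}\subseteq D_0$ with $e(m_k)\notin[m_l]_C$ for all $k,l$. For $k=l$ this holds by the choice of $e$. At step $k$ choose $m_k\in D_0$ different from all earlier $m_l$ and avoiding two finite sets. The first is $\bigcup_{l<k}[e(m_l)]_C$, over those $l$ with $e(m_l)\in B_C$; this gives $e(m_l)\notin[m_k]_C$ for $l<k$. The second is the set of $m$ with $m\in[z]_{C'}$ for some $z\in B_{C'}\cap\bigcup_{l<k}[m_l]_C$; this gives $e(m_k)\notin[m_l]_C$ for $l<k$, since otherwise $z=e(m_k)\in[m_k]_{C'}$ would satisfy $m_k\in[z]_{C'}$.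

Let $x\in D^*$. By (ii) for $C'$, $e(x)\in f^{-1}(f(x))$. The set $T=\bigcup_{m\in D}[m]_C$ is $E_C$-invariant and belongs to $x$, so $T\in e(x)$ by (i) for $C$. But $e[D]\in e(x)$ and $e[D]\cap T=\emptyset$, a contradiction. $\square$

**Lemma 8 (rainbow criterion).** Let $c$ be a function from $\mathbb N$ to a finite set, and let $P$ be the partition into the nonempty sets $c^{-1}(l)$. If $C$ is good and $c$ is injective on all but finitely many $E_C$-classes, then $C\subseteq X_P$.

*Proof.* Let $u\in D_\sigma^*$. There are colors $l_j$ with $c(h_j^\sigma(m))=l_j$ for $u$-almost all $m$. Almost all $m\in D_\sigma$ have a class on which $c$ is injective, so the $l_j$ are distinct. Since $c^{-1}(l_j)\in h_j^\sigma(u)$, the points $h_j^\sigma(u)$ of the fiber lie in different pieces of $P$. $\square$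

## 10. One finite partition for $\aleph_1$ good sets

**Lemma 9.** If $C_i$ ($i<\omega_1$) are good, there is a finite partition $P$ with $C_i\subseteq X_P$ for all $i$.

*Proof.* By Lemma 8 it suffices to find one finite coloring of $\mathbb N$ that is injective on almost all classes of each $C_i$. We force it with finite approximations; the number of colors makes the poset ccc. Write $B_i,[m]_i$ for $B_{C_i},[m]_{C_i}$, and let $r=2n-1$.

**The poset.** Let $\mathbb P$ be the set of $(s,F)$ with $s:k\to r$, $k\in\omega$, $F\subseteq\omega_1$ finite, such that $[m]_i=[m]_j$ whenever $i,j\in F$, $m\ge k$ and $m\in B_i\cap B_j$. Let $(s',F')\le(s,F)$ iff $s'\supseteq s$, $F'\supseteq F$, and for all $i\in F$, all $m\in B_i$ with $\operatorname{dom}s\le m<\operatorname{dom}s'$, and all $z\in[m]_i\cap\operatorname{dom}s'$ with $z\ne m$: $s'(z)\ne s'(m)$.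

This is transitive. Let $(s'',F'')\le(s',F')\le(s,F)$, $i\in F$, $m\in B_i$, $\operatorname{dom}s\le m<\operatorname{dom}s''$, $z\in[m]_i\cap\operatorname{dom}s''$, $z\neq m$. If $m\ge\operatorname{dom}s'$, use the first relation. If $m,z<\operatorname{dom}s'$, use the second. If $m<\operatorname{dom}s'\le z$, apply the first relation to $z$ in place of $m$, noting $m\in[z]_i$.

**Two conditions $(s,F),(s,F')$ with the same $s$ are compatible.** Let $k=\operatorname{dom}s$. By Lemma 7 there is $k'\ge k$, as large as we like, such that $(s',F\cup F')$ is a condition for any $s':k'\to r$. Color $m=k,\dots,k'-1$ in increasing order, giving $m$ a color different from those of all $z<m$ in $\bigcup\{[m]_i:i\in F\cup F',\,m\in B_i\}$. Since $m\ge k$, the classes $[m]_i$ with $i\in F$, $m\in B_i$ coincide, so together they contain at most $n-1$ elements $z\ne m$; likewise for $F'$. So at most $2n-2$ colors must be avoided, and one is available. The resulting $(s',F\cup F')$ extends both conditions: a pair $z\ne m$ as in the definition of $\le$ was dealt with when the larger of the two was colored. There are countably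 many $s$, so $\mathbb P$ is a countable union of sets of pairwise compatible conditions, and hence ccc.

**Dense sets.** For $l\in\omega$, the conditions with domain at least $l$ are dense: take $F'=F$ and $k'\ge l$ above. For $i<\omega_1$, the conditions with $i$ in the second coordinate are dense. Given $(s,F)$, choose $k'\geq\operatorname{dom}s$ by Lemma 7 so large that $[m]_j=[m]_{j'}$ for all $j,j'\in F\cup\{i\}$, $m\ge k'$, $m\in B_j\cap B_{j'}$. Extend $s$ to $s':k'\to r$ as above, respecting the classes for $F$. Then $(s',F\cup\{i\})\in\mathbb P$ extends $(s,F)$.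

**The coloring.** By MA$_{\aleph_1}$ a filter meets all these dense sets. Let $c:\mathbb N\to r$ be the union of its first coordinates. Given $i$, let $(s,F)$ be in the filter with $i\in F$. For $m\in B_i$ with $m\ge\operatorname{dom}s$ and $z\in[m]_i\setminus\{m\}$, some $(s',F')\le(s,F)$ in the filter has $m,z\in\operatorname{dom}s'$, so $c(z)\ne c(m)$. So $c$ is injective on every $E_{C_i}$-class disjoint from $\operatorname{dom}s$, hence on almost all classes, and Lemma 8 applies. $\square$

## 11. $G$ is the whole space

**Proposition 10.** $G=X$.

Suppose $\Delta:=X\setminus G\ne\emptyset$. This is a closed set. We first find a region near $\Delta$ where unions of $\aleph_1$ good sets stay away from $\Delta$, and then use OCA on the good sets in that region.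

**Lemma 11.** If $\Delta\ne\emptyset$, there are an open $O$ with $O\cap\Delta\ne\emptyset$ and a finite partition $Q$ such that for all good $C_\zeta$ ($\zeta<\omega_1$) with $C_\zeta\cap X_Q=\emptyset$ we have $O\cap\Delta\cap\overline{\bigcup_\zeta C_\zeta}=\emptyset$.

*Proof.* Suppose not. Apply Lemma 3 to $H=\Delta$ to get $p$ and $Q$ with $Z(p)\subseteq X_Q$. Each $p(i)$ is the nonempty trace on $\Delta$ of an open set. So, by our assumption for this open set and $Q$, there are $y_i\in p(i)$ and good $C_{i,\zeta}$ ($\zeta<\omega_1$), disjoint from $X_Q$, with $y_i\in\overline{\bigcup_\zeta C_{i,\zeta}}$. Altogether these are $\aleph_1$ good sets. By Lemma 9 and (P2) there is $P$ refining $Q$ with all $C_{i,\zeta}\subseteq X_P$. By (P2), $X_P\setminus X_Q$ is closed. It contains all $C_{i,\zeta}$, hence all $y_i$, hence $\lim_{\mathcal W}y_i$. But $\lim_{\mathcal W}y_i\in Z(p)\subseteq X_Q$ by (1), a contradiction. $\square$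

*Proof of Proposition 10.* Suppose $\Delta\ne\emptyset$. Fix $O,Q$ from Lemma 11 and, by regularity of $X$, open $O',O''$ with $\overline{O''}\subseteq O'\subseteq\overline{O'}\subseteq O$ and $O''\cap\Delta\ne\emptyset$. Let $\mathcal C'$ be the family of good $C\subseteq O'\setminus X_Q$ and $\mathcal C''$ the family of good $C\subseteq O''\setminus X_Q$.

**Step 1: upper bounds.** *Both alternatives of OCA will be tested against sets that contain many good sets at once.*

* **(a)** If $C_\zeta\in\mathcal C'$ ($\zeta<\omega_1$), some good $C$ contains all $C_\zeta$. Indeed $K=\overline{\bigcup_\zeta C_\zeta}\subseteq\overline{O'}\subseteq O$ misses $\Delta$ by Lemma 11. So $K\subseteq G$ is compact, and (P4) gives $C$.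
* **(b)** If $C_j\in\mathcal C''$ ($j\in\omega$), some $C\in\mathcal C'$ contains all $C_j$. Indeed $K=\overline{\bigcup_jC_j}\subseteq\overline{O''}\subseteq O'$ misses $\Delta$ as before. By Lemma 9 and (P2), $\bigcup_jC_j$ is contained in a closed set $X_P\setminus X_Q$ with $P$ refining $Q$, so $K\cap X_Q=\emptyset$. Thus $K$ is a compact subset of $G\cap(O'\setminus X_Q)$, and (P4) gives a good $C\supseteq K$ with $C\subseteq O'\setminus X_Q$.

**Step 2: an open partition of $\mathcal C'$.** Identify $C\in\mathcal C'$ with $(B_C,E_C)\in\mathcal P(\mathbb N)\times\mathcal P(\mathbb N^2)$; this is injective by (3). So $\mathcal C'$ is a separable metrizable space. Let $\{C,C'\}\in K_0$ iff $[m]_C\ne[m]_{C'}$ for some $m\in B_C\cap B_{C'}$. This is open: if $E_{C_1}$ agrees with $E_C$ on the finite set $[m]_C\times[m]_C$, then $[m]_{C_1}\supseteq[m]_C$, so $[m]_{C_1}=[m]_C$ because all classes have exactly $n$ elements; and similarly for $C'$.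

**Step 3: no uncountable $K_0$-homogeneous set.** Given distinct $C_\zeta\in\mathcal C'$ ($\zeta<\omega_1$), take $C$ from (a). Then $B_{C_\zeta}\subseteq^*B_C$, since $C_\zeta\subseteq C$. By Lemma 7 there is $k_\zeta$ such that $m\in B_C$ and $[m]_{C_\zeta}=[m]_C$ for all $m\in B_{C_\zeta}\setminus k_\zeta$. Two different $\zeta$'s have the same $k_\zeta=k$ and the same finite set $\{(m,[m]_{C_\zeta}):m\in B_{C_\zeta}\cap k\}$. For such a pair, classes of a common $m<k$ agree by this choice, and classes of a common $m\ge k$ agree with $[m]_C$. So the pair is not in $K_0$.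

**Step 4: countably many partitions for $\mathcal C'$.** By OCA, $\mathcal C'=\bigcup_{i\in\omega}\mathcal C'_i$ with $[\mathcal C'_i]^2\cap K_0=\emptyset$. Fix $i$. Any $C,C'\in\mathcal C'_i$ satisfy $[m]_C=[m]_{C'}$ for all $m\in B_C\cap B_{C'}$. So classes coming from members of $\mathcal C_i'$ are equal or disjoint, and $\bigcup_{C\in\mathcal C'_i}E_C$ is an equivalence relation on $\bigcup_{C\in\mathcal C_i'}B_C$ whose classes have size $n$. Color $\mathbb N$ with $n$ colors so that each class receives $n$ distinct colors. By Lemma 8 this gives a partition $Q_i$ with $C\subseteq X_{Q_i}$ for all $C\in\mathcal C'_i$.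

**Step 5: for some $i$, every $C\in\mathcal C''$ is contained in $X_{Q_i}$.** *This replaces countably many partitions by one.* Otherwise pick, for every $i$, $C_i\in\mathcal C''$ with $D_i=C_i\setminus X_{Q_i}\ne\emptyset$. Since $C_i\subseteq X_P$ for some $P$ refining $Q_i$, (P2) shows that $D_i$ is clopen in $C_i$, hence in $X$; so $D_i\in\mathcal C''$. By (b) some $C\in\mathcal C'$ contains all $D_i$. Say $C\in\mathcal C'_j$. Then $D_j\subseteq C\subseteq X_{Q_j}$, contradicting $D_j\cap X_{Q_j}=\emptyset\ne D_j$.

**Step 6: the contradiction.** *Density of $G$ now carries the splitting across $\Delta$.* For this $i$, (P4) gives $(G\cap O'')\setminus X_Q=\bigcup\mathcal C''\subseteq X_{Q_i}$. Hence $G\cap O''\subseteq X_Q\cup X_{Q_i}\subseteq X_{Q^*}$ for a common refinement $Q^*$. As $X_{Q^*}$ is closed and $G$ is dense (Proposition 6), $O''\subseteq\overline{G\cap O''}\subseteq X_{Q^*}$. So $O''\subseteq\operatorname{int}X_{Q^*}\subseteq G$, contradicting $O''\cap\Delta\neq\emptyset$. $\square$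

## 12. From the equivalence relation $E_X$ to the function $h$

*End of the proof of Theorem A.* Since $X=G$, $X$ itself is a good set. Take $B_X=\bigcup_{\sigma,j}h_j^\sigma[D_\sigma]$ and $E_X$ as in Section 9. By (3), $B_X^*=\mathbb N^*$, so $B_X$ is cofinite. Enumerate the $E_X$-classes as $K_0,K_1,\dots$. Let $h(m)=j$ if $m\in K_j$, and $h(m)=0$ on the finite set $\mathbb N\setminus B_X$. All $h^{-1}(j)$ are finite, and $|h^{-1}(j)|=n$ for all $j\ne0$. Since $h$ is a finite-to-one surjection, $\tilde h$ maps $\mathbb N^*$ into $\mathbb N^*$ and $\beta\mathbb N$ onto $\beta\mathbb N$ (the image is compact and contains $\mathbb N$). As $h[\mathbb N]=\mathbb N$, it follows that $\tilde h\restriction\mathbb N^*$ is onto $\mathbb N^*$.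

**$f(x)=f(x')$ implies $\tilde h(x)=\tilde h(x')$.** By (i), $x$ and $x'$ contain the same $E_X$-invariant sets, in particular the same sets $h^{-1}[J]\cap B_X$, $J\subseteq\mathbb N$. As $B_X$ is cofinite, $\tilde h(x)=\tilde h(x')$.

**$\tilde h(x)=\tilde h(x')$ implies $f(x)=f(x')$.** Let $x=h_j^\sigma(u)$ and $x'=h_{j'}^{\sigma'}(u')$ with $u\in D_\sigma^*$, $u'\in D_{\sigma'}^*$. Since $h\circ h_j^\sigma=h$ on $D_\sigma$, we get
$$\tilde h(u)=\tilde h(x)=\tilde h(x')=\tilde h(u').$$
The sets $h[D_\sigma]$ are pairwise disjoint for different $\sigma$, so $\sigma=\sigma'$. As $h$ is injective on $D_\sigma$, (F2) gives $u=u'$. Hence $x$ and $x'$ lie in the same fiber of $f$.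

Both $f$ and $\tilde h\restriction\mathbb N^*$ are quotient maps by (F5), and they have the same fibers. So there is a homeomorphism $\varphi:X\to\mathbb N^*$ with $\varphi\circ f=\tilde h\restriction\mathbb N^*$. $\square$

## 13. Fibers of locally constant finite size

*Proof of Theorem C.* Let $X_k=\{y:|f^{-1}(y)|=k\}$. By local constancy the sets $X_k$ are clopen, and by compactness $X=X_1\sqcup\dots\sqcup X_N$ for some $N$. For those $k$ with $X_k\ne\emptyset$ we have $f^{-1}(X_k)=A_k^*$ with $A_k$ infinite, and after finite changes these $A_k$ partition $\mathbb N$. Fix infinite sets $D_k$, for the same $k$, that partition $\mathbb N$. The map $f\restriction A_k^*:A_k^*\to X_k$ is a continuous surjection all of whose fibers have exactly $k$ points. Apply Theorem A to it, with $A_k$ and $D_k$ identified with $\mathbb N$. This gives finite-to-one $h_k:A_k\to D_k$ and homeomorphisms $\varphi_k:X_k\to D_k^*$ with $\varphi_k\circ f=\tilde h_k$ on $A_k^*$. Then $h=\bigcup_kh_k$ is a finite-to-one function $\mathbb N\to\mathbb N$, $\varphi=\bigcup_k\varphi_k$ is a homeomorphism $X\to\mathbb N^*$ because the finitely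 many pieces are clopen on both sides, and $\varphi\circ f=\tilde h\restriction\mathbb N^*$. $\square$
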